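\title{The linear span of the inner functions in $H^\infty$ is barreled}

\begin{abstract}
We prove that a family of bounded linear functionals on $H^\infty$ that is pointwise bounded on the inner functions is bounded in norm; equivalently, the linear span of the inner functions is a barreled space. The same holds for the smaller set of Blaschke products with infinitely many zeros, all simple. Each functional is split into an absolutely continuous and a singular part. The first parts are handled by Baire's theorem in the $L^2$ metric on the inner functions, the second by Baire's theorem in a ball of a Banach space that the map $h\mapsto(\theta+h)/(1+\theta\bar h)$ sends into the inner functions, where the inner function $\theta$ is built from the given functionals.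
\end{abstract}

\section{The question and the results}\label{sec:intro}

The uniform boundedness principle says that a family $\Phi$ of bounded linear functionals on a Banach space $X$ is bounded in norm as soon as $\sup_{\phi\in\Phi}|\phi(x)|<\infty$ for every $x\in X$. One may ask how small a set of points $x$ suffices.

\begin{definition}
A set $A\subset X$ is a \emph{uniform boundedness deciding set} (UBD-set) in $(X,\|\cdot\|)$ if every family in $X^*$ that is pointwise bounded on $A$ is norm bounded. If $X=W^*$ is a dual space, $A$ is a UBD-set in $(X,w^*)$ if every family in the predual $W$ that is pointwise bounded on $A$ is norm bounded.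
\end{definition}

A superset of a UBD-set is a UBD-set. Since $W$ embeds isometrically in $X^*$, a UBD-set in $(X,\|\cdot\|)$ is a UBD-set in $(X,w^*)$. The norm version is a property of the linear span of $A$ as a normed space. Recall that a \emph{barrel} in a normed space $X_0$ is a closed, absolutely convex set $C$ with $\bigcup_{t>0}tC=X_0$, and that $X_0$ is \emph{barreled} if every barrel contains a ball about $0$.

\begin{lemma}\label{lem:barrel}
A set $A\subset X$ is a UBD-set in $(X,\|\cdot\|)$ if and only if its linear span $X_0$ is dense in $X$ and barreled.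
\end{lemma}

\begin{proof}
A family of functionals is pointwise bounded on $A$ if and only if it is pointwise bounded on $X_0$. If $X_0$ is not dense, the Hahn--Banach theorem gives $\phi\ne0$ vanishing on $X_0$, and the multiples $n\phi$ show that $A$ is not a UBD-set. So let $X_0$ be dense; then $X_0^*=X^*$ isometrically. If $X_0$ is barreled and $\Phi$ is pointwise bounded on $X_0$, the barrel $\{x\in X_0:|\phi(x)|\le1\text{ for all }\phi\in\Phi\}$ contains a ball of some radius $r$, and $\|\phi\|\le1/r$ on $\Phi$. Conversely, let $A$ be a UBD-set and $C$ a barrel in $X_0$. The family $\Phi$ of all $\phi$ with $|\phi|\le1$ on $C$ is pointwise bounded on $X_0$, so $\|\phi\|\le R$ on $\Phi$ for some $R>0$. A point $x\in X_0\setminus C$ has $|\phi(x)|>1$ for some $\phi\in\Phi$ by Hahn--Banach separation, hence $\|x\|>1/R$.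
\end{proof}

Being barreled is a convex and monotone form of the Baire property: a metrizable locally convex space is barreled if and only if it is not a countable non-decreasing union of closed, absolutely convex, nowhere dense sets. We shall not use this characterization.

Density of the span is far from sufficient. Call $A\subset X\setminus\{0\}$ \emph{norming} if $\|\phi\|=\sup_{a\in A}|\phi(a)|/\|a\|$ for all $\phi\in X^*$. The unit vectors $e_k$ of $\ell^1$ form a norming set, but the functionals $x\mapsto nx_n$ are pointwise bounded on them and have norms $n$. A norming set of unit vectors converts a \emph{uniform} bound on $A$ into a norm bound; a UBD-set converts a \emph{pointwise} bound.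

Now let $H^\infty$ be the Banach space of bounded analytic functions on the open unit disk $\mathbb{D}$ with the supremum norm $\|\cdot\|$, and let $m$ be normalized Lebesgue measure on the unit circle $\mathbb{T}$. We identify $f\in H^\infty$ with its radial boundary function. For $1\le p\le\infty$ this realizes the Hardy space $H^p$ as the closed subspace of those $f\in L^p=L^p(m)$ whose Fourier coefficients $\hat f(n)$ vanish for $n<0$. With $H^1_0=\{g\in H^1:g(0)=0\}$ and the bilinear pairing $\langle f,[g]\rangle=\int_{\mathbb{T}}fg\,dm$, the space $H^\infty$ is the dual of the separable space $L^1/H^1_0$, and $w^*$ denotes the corresponding weak$^*$ topology. A function $I\in H^\infty$ is \emph{inner} if $|I|=1$ almost everywhere on $\mathbb{T}$. We write $\mathcal{I}$ for the set of inner functions, unimodular constants included. A \emph{Blaschke product} is a function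
\[
c\,z^k\prod_{j}\frac{|a_j|}{a_j}\,\frac{a_j-z}{1-\bar a_jz},\qquad |c|=1,\quad k\ge0,\quad a_j\in\mathbb{D}\setminus\{0\},\quad\sum_j(1-|a_j|)<\infty ;
\]
it is inner, and it is called \emph{finite} if the product is finite or empty.

In $L^\infty$ the unimodular functions form a UBD-set for a trivial reason: every $f$ in the unit ball is the average of the two unimodular functions $\omega\,(|f|\pm i\sqrt{1-|f|^2})$, where $f=\omega|f|$ and $|\omega|=1$, so their span is the whole space. The inner functions are the unimodular elements of $H^\infty$, and for them the following is known.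
\begin{itemize}
\item The inner functions form a UBD-set in $(H^\infty,w^*)$ (Fernandez), and so do the Blaschke products (H.~Shapiro).
\item The norm-closed convex hull of the Blaschke products is the closed unit ball of $H^\infty$ (Marshall). In particular $\mathcal{I}$ is norming:
\begin{equation}\label{eq:norming}
\|\phi\|=\sup_{I\in\mathcal{I}}|\phi(I)|\qquad\text{for all }\phi\in(H^\infty)^* .
\end{equation}
\item The linear span of $\mathcal{I}$ is not a Baire space.
\end{itemize}
The question whether $\mathcal{I}$ is a UBD-set in $(H^\infty,\|\cdot\|)$, that is, whether its span is barreled, is posed as open in \cite{TWI}. The first two items suggest a positive answer. On the other hand, the example in $\ell^1$ shows that \eqref{eq:norming} alone decides nothing, the third item shows that the usual proof of the uniform boundedness principle cannot be run in the span, and the dual of $H^\infty$ contains functionals that behave very differently from those of the predual (Example~\ref{ex:singular}). The answer is nevertheless yes.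

\begin{theorem}\label{thm:main}
If $\Phi\subset(H^\infty)^*$ and $\sup_{\phi\in\Phi}|\phi(I)|<\infty$ for every inner function $I$, then $\sup_{\phi\in\Phi}\|\phi\|<\infty$. Thus the inner functions form a UBD-set in $(H^\infty,\|\cdot\|)$, and their linear span is barreled.
\end{theorem}

The method gives more. Write $\overline{\operatorname{aco}}\,A$ for the norm-closed absolutely convex hull of $A$.

\begin{theorem}\label{thm:generic}
Let $\mathcal{G}$ be the set of Blaschke products having infinitely many zeros, all of them simple. Then $\mathcal{G}$ is a UBD-set in $(H^\infty,\|\cdot\|)$. In particular the Blaschke products form a UBD-set, and their span is barreled. Moreover: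
\begin{enumerate}
\item[(i)] If $\mathcal{G}=\bigcup_nA_n$ with $A_1\subset A_2\subset\cdots$, then some $\overline{\operatorname{aco}}\,A_n$ contains a ball centered at $0$. No radius works uniformly: for every $\rho>0$ there is such a cover for which no $\overline{\operatorname{aco}}\,A_n$ contains a ball of radius greater than $\rho$ about $0$.
\item[(ii)] A bounded operator from a Banach space into $H^\infty$ whose range contains $\mathcal{G}$ is onto.
\item[(iii)] The finite Blaschke products do not form a UBD-set.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is proved in Sections~\ref{sec:background}--\ref{sec:ball}; the strategy is best explained after an example, at the end of Section~\ref{sec:rotation}. Theorem~\ref{thm:generic} is proved in Sections~\ref{sec:generic} and~\ref{sec:consequences}, by showing that $\mathcal{G}$ is large in both Baire spaces used for Theorem~\ref{thm:main}.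

\section{Inner functions and Baire's theorem}\label{sec:background}

A function $f\in H^p$ is recovered from its boundary function by the Poisson integral $f(w)=\int P_wf\,dm$, where $P_w(\xi)=(1-|w|^2)/|\xi-w|^2$, and by Fatou's theorem the Poisson integral of any $g\in L^1$ has radial limit $g(\xi)$ at almost every $\xi\in\mathbb{T}$. In particular $H^2\cap L^\infty=H^\infty$, and the supremum of $f\in H^\infty$ over $\mathbb{D}$ equals its essential supremum over $\mathbb{T}$. The numbers $\hat f(n)$, $n\ge0$, are the Taylor coefficients of $f$, so $|f(w)|\le\|f\|_2(1-|w|^2)^{-1/2}$ by the Cauchy--Schwarz inequality. Hence convergence in $H^2$ implies locally uniform convergence on $\mathbb{D}$ of the functions and of their derivatives.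

Put $d(I,J)=\|I-J\|_2$ for $I,J\in\mathcal{I}$. The space $(\mathcal{I},d)$ is complete: an $L^2$ limit of inner functions lies in $H^2$ and is unimodular almost everywhere (pass to an almost everywhere convergent subsequence), so it is inner. Also $d\le\|\cdot\|$, and for $I,B\in\mathcal{I}$
\begin{equation}\label{eq:distance}
d(IB,I)^2=\|B-1\|_2^2=\int(2-2\operatorname{Re}B)\,dm=2\bigl(1-\operatorname{Re}B(0)\bigr).
\end{equation}
So an inner function is close to $1$ in $L^2$ exactly when its value at the single point $0$ is close to $1$.

For $a\in\mathbb{D}$ let $\tau_a(w)=(w-a)/(1-\bar aw)$. This map preserves $\mathbb{D}$ and $\mathbb{T}$ and has inverse $\tau_{-a}$. For $I\in\mathcal{I}$ the function $\tau_a(I)=\tau_a\circ I$ is inner, and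
\begin{equation}\label{eq:shift}
\|\tau_a(I)-I\|=\Bigl\|\frac{\bar aI^2-a}{1-\bar aI}\Bigr\|\le\frac{2|a|}{1-|a|}.
\end{equation}
For $|w|\le1$ we have the expansion
\begin{equation}\label{eq:expansion}
\tau_{-a}(w)=\frac{w+a}{1+\bar aw}=a+\frac{(1-|a|^2)\,w}{1+\bar aw}=a+(1-|a|^2)\sum_{j\ge1}(-\bar a)^{j-1}w^j .
\end{equation}
A function $B\in\mathcal{I}$ is a \emph{divisor} of $I\in\mathcal{I}$ if $I=BJ$ with $J\in\mathcal{I}$; on $\mathbb{T}$ this reads $J=I\bar B$.

\begin{lemma}\label{lem:finite}
An inner function $I$ is a finite Blaschke product if and only if $\liminf_{|z|\to1}|I(z)|>0$. Consequently, if $b$ is a finite Blaschke product, then so is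
\begin{enumerate}
\item[(a)] every inner function $I$ with $\|I-b\|<1$,
\item[(b)] every divisor of $b$,
\item[(c)] $\tau_a(b)$ for every $a\in\mathbb{D}$.
\end{enumerate}
\end{lemma}

\begin{proof}
A finite Blaschke product $b$ is continuous on $\overline{\mathbb{D}}$ and unimodular on $\mathbb{T}$, so $|b(z)|\to1$ as $|z|\to1$. Conversely, let the lower limit be positive. Then the zeros of $I$ lie in a compact subset of $\mathbb{D}$ and are finite in number. Let $b$ be a finite Blaschke product with the same zeros. The quotient $u=I/b$ is analytic and zero-free, and $|u|$ is bounded above and below near $\mathbb{T}$, hence on $\mathbb{D}$. So $u$ and $1/u$ lie in $H^\infty$ and have unimodular boundary values. Thus $|u|\le1$ and $|1/u|\le1$ on $\mathbb{D}$, and $u$ is a unimodular constant. For the consequences: in (a), $|I|\ge|b|-\|I-b\|$ on $\mathbb{D}$; in (b), a divisor $B$ satisfies $|B|\ge|b|$; in (c), $|\tau_a(w)|\to1$ as $|w|\to1$.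
\end{proof}

Baire's theorem will be used only in the following form. For Theorem~\ref{thm:main} the case $Z'=Z$ suffices.

\begin{lemma}\label{lem:baire}
Let $Z$ be a nonempty open subset of a complete metric space, let $Z'$ be a dense $G_\delta$ subset of $Z$, and let $\mathcal{F}$ be a family of continuous complex functions on $Z$ that is pointwise bounded on $Z'$. Then $\mathcal{F}$ is uniformly bounded on some nonempty open subset of $Z$.
\end{lemma}

\begin{proof}
Write $Z'=\bigcap_kO_k$ with $O_k$ open and dense in $Z$, and let $C_M=\{x\in Z:|F(x)|\le M\text{ for all }F\in\mathcal{F}\}$. The sets $C_M$ ($M\in\mathbb{N}$) and $Z\setminus O_k$ are closed in $Z$ and cover $Z$. By Baire's theorem one of them has an interior point, and it is not one of the sets $Z\setminus O_k$.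
\end{proof}

\section{Averaging over rotations: the smallest case}\label{sec:rotation}

Baire's theorem produces a bound on a small piece of $\mathcal{I}$. The set $\mathcal{I}$ is not linear, so one cannot pass from a small piece to the whole space by translating and scaling. The substitute is to take a closed curve of inner functions in the small piece and read off a Fourier coefficient.

\begin{lemma}\label{lem:fourier}
Let $f_j\in H^\infty$ $(j\in\mathbb{Z})$ with $\sum_j\|f_j\|<\infty$, and put $F_\zeta=\sum_j\zeta^jf_j$ for $\zeta\in\mathbb{T}$. If $\phi\in(H^\infty)^*$ and $|\phi(F_\zeta)|\le M$ for all $\zeta\in\mathbb{T}$, then $|\phi(f_j)|\le M$ for all $j$.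
\end{lemma}

\begin{proof}
The series $\phi(F_\zeta)=\sum_j\phi(f_j)\zeta^j$ converges uniformly in $\zeta$, so $\phi(f_j)=\int\bar\zeta^{\,j}\phi(F_\zeta)\,dm(\zeta)$.
\end{proof}

\begin{example}\label{ex:rotation}
Suppose that $|\phi(I)|\le M$ for all inner $I$ with $\|I-z\|<\rho$. Choose $t\in(0,1)$ with $2t/(1-t)<\rho$. By \eqref{eq:shift} the functions $b_\zeta=\tau_{-t\zeta}(z)$ lie in this ball, and by \eqref{eq:expansion}
\[
b_\zeta=\frac{z+t\zeta}{1+t\bar\zeta z}=\zeta\cdot t+(1-t^2)z-\bar\zeta\,t(1-t^2)z^2+\bar\zeta^{\,2}t^2(1-t^2)z^3-\cdots .
\]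
The coefficient of $\zeta^1$ is the constant $t$, so $|\phi(1)|\le M/t$. A bound near $z$ has given a bound at the function $1$, which lies at distance $2$ from $z$. The parameter $t\zeta$ enters the numerator of $b_\zeta$ linearly and the denominator through its conjugate; this is why the coefficient of $\zeta^1$ is so simple.
\end{example}

The example also shows the limits of the norm topology. The \emph{disk algebra}, consisting of the functions in $H^\infty$ that extend continuously to $\overline{\mathbb{D}}$, is a closed subspace that contains the finite Blaschke products. It is proper: an inner function in it is unimodular everywhere on $\mathbb{T}$, so it cannot have infinitely many zeros. By Lemma~\ref{lem:finite}(a), all inner functions at distance less than $1$ from $z$ lie in the disk algebra, so a functional that vanishes on the disk algebra is invisible near $z$, however large its norm. Now $(\mathcal{I},\|\cdot\|)$ is complete and every $\phi\in(H^\infty)^*$ is continuous on it, so Lemma~\ref{lem:baire} bounds a pointwise bounded family on some norm ball of $\mathcal{I}$. But we do not choose the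 center of that ball, and if it is $z$ the bound is useless.

There are two ways out. One can use the coarser metric $d$, whose balls are all rich enough; this works for functionals in the predual, which are $d$-continuous (Section~\ref{sec:ac}). Or one can choose the center in advance, as an inner function $\theta$ adapted to a given sequence of functionals, and apply Baire's theorem in a parametrized family of inner functions near $\theta$ that generalizes the family $b_\zeta$ near $z$; this works for functionals that live on sets of small measure (Sections~\ref{sec:seen} and~\ref{sec:ball}). Every functional is a sum of one of each kind.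

\section{Splitting a functional}\label{sec:split}

Call $\gamma\in(H^\infty)^*$ \emph{absolutely continuous} if $\gamma(f)=\int fg\,dm$ for some $g\in L^1$. These are the elements of the predual $L^1/H^1_0$, with the same norm. Call $\Lambda\in(L^\infty)^*$ \emph{singular} if for every $\varepsilon>0$ there is a measurable $E\subset\mathbb{T}$ with
\begin{equation}\label{eq:singular}
m(E)\le\varepsilon\qquad\text{and}\qquad\Lambda(f)=\Lambda(1_Ef)\quad\text{for all }f\in L^\infty ,
\end{equation}
and call $\psi\in(H^\infty)^*$ singular if it is the restriction of a singular functional on $L^\infty$. The following is the Yosida--Hewitt decomposition.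

\begin{proposition}\label{prop:YH}
Every $\Lambda\in(L^\infty)^*$ can be written $\Lambda=\Lambda^a+\Lambda^s$, where $\Lambda^a(f)=\int fg\,dm$ for some $g\in L^1$ and $\Lambda^s$ is singular.
\end{proposition}

\begin{proof}
The idea is to move to a compact space on which both $m$ and $\Lambda$ are measures and to take the Lebesgue decomposition there. The commutative $C^*$-algebra $L^\infty$ is isometrically $*$-isomorphic to $C(\Delta)$ for a compact Hausdorff space $\Delta$; write $f\mapsto f^\wedge$. Idempotents correspond to idempotents, so the clopen subsets of $\Delta$ correspond to the measurable subsets of $\mathbb{T}$ modulo null sets. Simple functions are dense in $L^\infty$, so clopen sets separate the points of $\Delta$. Applying compactness twice, we see that whenever $C\subset U\subset\Delta$ with $C$ compact and $U$ open, there is a clopen $V$ with $C\subset V\subset U$.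

By the Riesz representation theorem there are Radon measures $\nu$ and $\lambda$ on $\Delta$ with $\int f^\wedge\,d\nu=\int f\,dm$ and $\int f^\wedge\,d\lambda=\Lambda(f)$. Let $\lambda=\lambda_a+\lambda_s$ be the Lebesgue decomposition with respect to $\nu$, and let $\Lambda^a,\Lambda^s$ be the functionals represented by $\lambda_a,\lambda_s$.

A $*$-isomorphism preserves positive square roots, so $|f|^\wedge=|f^\wedge|$, and $f\mapsto f^\wedge$ is isometric for the norms of $L^1(m)$ and $L^1(\nu)$. As $L^\infty$ is dense in $L^1(m)$ and $C(\Delta)$ is dense in $L^1(\nu)$, the map extends to an isometry of $L^1(m)$ onto $L^1(\nu)$. The identity $\int f^\wedge g^\wedge\,d\nu=\int fg\,dm$ holds for $f,g\in L^\infty$ because $f^\wedge g^\wedge=(fg)^\wedge$, and then for $g\in L^1(m)$ by approximation. The density $d\lambda_a/d\nu$ equals $g^\wedge$ for some $g\in L^1(m)$, so $\Lambda^a(f)=\int fg\,dm$.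

Let $\lambda_s$ be carried by a Borel set $N$ with $\nu(N)=0$, and let $\varepsilon>0$. By regularity there are an open $U\supset N$ with $\nu(U)<\varepsilon$ and compact sets $C_1\subset C_2\subset\dots\subset N$ with $|\lambda_s|(N\setminus C_j)\to0$. Choose clopen sets $V_j$ with $C_j\subset V_j\subset U$, increasing after taking finite unions, and increasing measurable sets $E_j$ corresponding to them. Let $E=\bigcup_jE_j$ and let $V$ be the clopen set corresponding to $E$. Since $1_E1_{E_j}=1_{E_j}$, we have $V\supset V_j\supset C_j$ for all $j$, so $|\lambda_s|(\Delta\setminus V)=0$, which means $\Lambda^s(f)=\Lambda^s(1_Ef)$. Finally $m(E)=\lim_jm(E_j)=\lim_j\nu(V_j)\le\varepsilon$.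
\end{proof}

For each $\phi\in(H^\infty)^*$ we fix, once and for all, a Hahn--Banach extension $\Lambda$ to $L^\infty$ and a decomposition as in Proposition~\ref{prop:YH}, and we let $\phi^a,\phi^s$ be the restrictions of $\Lambda^a,\Lambda^s$ to $H^\infty$. Then $\phi=\phi^a+\phi^s$ with $\phi^a$ absolutely continuous and $\phi^s$ singular. No uniqueness is needed. The norms $\|\phi^a\|$ and $\|\phi^s\|$ are always those of $(H^\infty)^*$.

\section{Absolutely continuous functionals and the $L^2$ metric}\label{sec:ac}

\begin{lemma}\label{lem:continuity}
Let $g\in L^1$ and $\varepsilon>0$. There is $\eta>0$ such that $\int|u||g|\,dm\le\varepsilon$ whenever $\|u\|_\infty\le2$ and $\|u\|_2\le\eta$. In particular, absolutely continuous functionals are $d$-continuous on $\mathcal{I}$.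
\end{lemma}

\begin{proof}
Write $g=g_1+g_2$ with $g_1$ bounded and $\|g_2\|_1\le\varepsilon/4$. Then $\int|u||g|\,dm\le\eta\|g_1\|_2+\varepsilon/2$.
\end{proof}

The balls of $(\mathcal{I},d)$ are rich because of \eqref{eq:distance}: multiplying the center by any inner function whose value at $0$ is close to $1$ keeps us in the ball, and an arbitrary inner function $B$ can be hidden in such a factor.

\begin{proposition}\label{prop:local}
Let $\Gamma$ be a family of absolutely continuous functionals that is uniformly bounded on a nonempty $d$-open subset of $\mathcal{I}$. Then $\Gamma$ is norm bounded.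
\end{proposition}

\begin{proof}
Let $I_0\in\mathcal{I}$, $\rho>0$ and $M$ be such that $|\gamma(I)|\le M$ for all $\gamma\in\Gamma$ and all $I\in\mathcal{I}$ with $d(I,I_0)<2\rho$. Fix $\gamma\in\Gamma$; the constants below do not depend on it.

\emph{Step 1: multiples of a center.} Fix $r\in(0,1)$ with $\sqrt{2(1-r)}<\rho$. For $B\in\mathcal{I}$ and $\zeta\in\mathbb{T}$, formula \eqref{eq:expansion} gives
\[
B_\zeta:=\tau_{-r}(\zeta zB)=r+(1-r^2)\sum_{j\ge1}\zeta^j(-r)^{j-1}(zB)^j .
\]
This function is inner, and the factor $z$ ensures $B_\zeta(0)=r$, so $\|B_\zeta-1\|_2<\rho$ by \eqref{eq:distance}. If $J\in\mathcal{I}$ and $d(J,I_0)<\rho$, then $d(JB_\zeta,I_0)\le d(JB_\zeta,J)+d(J,I_0)<2\rho$, so $|\gamma(JB_\zeta)|\le M$. Lemma~\ref{lem:fourier}, applied to the coefficient of $\zeta^1$ in $JB_\zeta$, gives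
\begin{equation}\label{eq:center}
|\gamma(JzB)|\le M':=\frac{M}{1-r^2}\qquad\text{for all }B,J\in\mathcal{I}\text{ with }d(J,I_0)<\rho .
\end{equation}

\emph{Step 2: removing the center.} With $J=I_0$ alone, \eqref{eq:center} controls $\gamma$ only on multiples of $I_0z$. We use a second center that, together with $I_0$, generates the unit ideal. Fix $a\in(0,1)$ with $2a/(1-a)<\rho$ and let $J=\tau_a(I_0)$; then $d(J,I_0)<\rho$ by \eqref{eq:shift}. The relation $J(1-aI_0)=I_0-a$ reads $a=I_0-J+aI_0J$. Multiplying by $zB$,
\[
a\,zB=I_0zB-JzB+a\,I_0z(JB),
\]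
and $JB$ is inner. Three applications of \eqref{eq:center} give $|\gamma(zB)|\le M'':=(2+a)M'/a$ for all $B\in\mathcal{I}$. By \eqref{eq:norming}, applied to the functional $f\mapsto\gamma(zf)$, we get $|\gamma(zf)|\le M''\|f\|$ for all $f\in H^\infty$.

\emph{Step 3: the constants.} Every $f\in H^\infty$ is of the form $f(0)+zf_1$ with $\|f_1\|=\|f-f(0)\|\le2\|f\|$, so $|\gamma(f)-f(0)\gamma(1)|\le2M''\|f\|$. One of the functions $I_0$, $J$ does not vanish at $0$, because $I_0(0)=0$ gives $J(0)=-a$. Call it $G$. Then $|\gamma(G)|\le M$, so $|\gamma(1)|\le(M+2M'')/|G(0)|$, and $\|\gamma\|\le|\gamma(1)|+2M''$.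
\end{proof}

\begin{corollary}[Fernandez]\label{cor:fernandez}
A family in $L^1/H^1_0$ that is pointwise bounded on $\mathcal{I}$ is norm bounded.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:continuity} the family consists of continuous functions on the complete space $(\mathcal{I},d)$. Apply Lemma~\ref{lem:baire} and Proposition~\ref{prop:local}.
\end{proof}

Absolute continuity entered this argument only through Lemma~\ref{lem:continuity}; the proof of Proposition~\ref{prop:local} did not use it.

\section{Singular functionals are seen by inner functions near $1$}\label{sec:seen}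

For singular functionals $d$-continuity fails, and it fails by a definite amount.

\begin{example}\label{ex:singular}
Let $z_j\in\mathbb{D}\setminus\{0\}$ with $z_j\to1$ and $\sum_j(1-|z_j|)<\infty$. Let $\operatorname{LIM}$ be a norm-one extension to $\ell^\infty$ of the limit functional on convergent sequences, and put $\Lambda(f)=\operatorname{LIM}\bigl(\int P_{z_j}f\,dm\bigr)_j$ for $f\in L^\infty$. If $E$ is an arc centered at $1$, then $P_{z_j}\to0$ uniformly on $\mathbb{T}\setminus E$, so $\Lambda(f-1_Ef)=0$; thus $\Lambda$ is singular. Its restriction $\psi(f)=\operatorname{LIM}(f(z_j))_j$ to $H^\infty$ has $\|\psi\|=\psi(1)=1$. Let $B_N$ be the Blaschke product with zeros $z_j$, $j\ge N$, and $c=1$. Then $B_N(0)=\prod_{j\ge N}|z_j|\to1$, so $\|B_N-1\|_2\to0$ by \eqref{eq:distance}, while $\psi(B_N)=0$ and $|\psi(B_N-1)|=\|\psi\|$ for every $N$.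
\end{example}

The same happens for every singular functional, with an absolute constant.

\begin{lemma}\label{lem:seen}
Let $\psi\ne0$ be a singular functional on $H^\infty$ and $\sigma=\|\psi\|$. For every $\eta>0$ there is an inner function $B$ with $\|B-1\|_2\le\eta$ and $|\psi(B-1)|\ge\sigma/8$.
\end{lemma}

We first build a function $g$ in the unit ball of $H^\infty$ with $g(0)$ close to $1$ and $|\psi(g-1)|\ge\sigma/4$, by modifying the constant $1$ essentially only on a small set $E$ that carries $\psi$. Marshall's theorem then replaces $g$ by a convex combination of inner functions, most of which must have their value at $0$ close to $1$.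

\begin{proof}
Let $\Lambda\in(L^\infty)^*$ be a singular extension of $\psi$. Choose, in this order: $f\in H^\infty$ with $\|f\|\le1$ and $|\psi(f)|\ge\frac34\sigma$; a number $R>0$ with $2\|\Lambda\|/(1+R)\le\sigma/4$; numbers $\kappa,\varepsilon>0$ with
\begin{equation}\label{eq:parameters}
\kappa+\frac{4\tau}{\eta^2}\le\frac18,\qquad\text{where }\tau=\tfrac32R\varepsilon+\kappa ;
\end{equation}
and a set $E$ as in \eqref{eq:singular} for $\Lambda$ and $\varepsilon$.

\emph{Step 1: an analytic substitute for $1_E$.} Put
\[
u(z)=R\int_E\frac{\xi+z}{\xi-z}\,dm(\xi),\qquad F=\frac{u}{1+u}.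
\]
The real part of $u$ is the Poisson integral of $R\,1_E$, so $\operatorname{Re}u\ge0$ on $\mathbb{D}$ and $\operatorname{Re}u$ has radial limit $R$ almost everywhere on $E$. Three properties follow.
\begin{enumerate}
\item[(1)] $|F|\le1$ and $|1-F|\le1-\frac12|F|^2$ on $\mathbb{D}$. Indeed $|2F-1|=|u-1|/|u+1|\le1$, and expanding $|2F-1|^2\le1$ gives $|F|^2\le\operatorname{Re}F$. Hence $|F|\le1$ and $|1-F|^2=1-2\operatorname{Re}F+|F|^2\le1-|F|^2\le(1-\frac12|F|^2)^2$.
\item[(2)] $|1-F|\le1/(1+R)$ almost everywhere on $E$, since $|1-F|=1/|1+u|\le1/(1+\operatorname{Re}u)$ on $\mathbb{D}$.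
\item[(3)] $0\le F(0)\le R\varepsilon$ and $F(0)<1$, since $u(0)=R\,m(E)$.
\end{enumerate}

\emph{Step 2: the function $g$.} Property (1) says that the function $1-F$ leaves room $\frac12|F|^2$ inside the unit disk. We fill this room with $f$: let $g_\pm=1-F\pm\frac12F^2f$. Then $\|g_\pm\|\le1$ by (1), and $|1-g_\pm(0)|\le F(0)+\frac12F(0)^2\le\frac32R\varepsilon$ by (3). Singularity is used here, and only here: by \eqref{eq:singular} and (2),
\[
|\psi(f)-\psi(F^2f)|=\bigl|\Lambda\bigl(1_E(1-F)(1+F)f\bigr)\bigr|\le\frac{2\|\Lambda\|}{1+R}\le\frac\sigma4 ,
\]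
so $|\psi(F^2f)|\ge\sigma/2$. We know nothing about $\psi(F)$, but it cancels in the difference $\psi(g_+-1)-\psi(g_--1)=\psi(F^2f)$. So one of the two functions, call it $g$, satisfies $|\psi(g-1)|\ge\sigma/4$.

\emph{Step 3: passing to an inner function.} By Marshall's theorem there are finitely many inner functions $B_i$ and weights $\lambda_i\ge0$ with $\sum_i\lambda_i=1$ and $\|g-\sum_i\lambda_iB_i\|\le\kappa$. Evaluating at $0$,
\[
\sum_i\lambda_i\bigl(1-\operatorname{Re}B_i(0)\bigr)\le1-\operatorname{Re}g(0)+\kappa\le\tau ,
\]
and all terms on the left are nonnegative. Call $i$ \emph{bad} if $\|B_i-1\|_2>\eta$, that is, $1-\operatorname{Re}B_i(0)>\eta^2/2$, and \emph{good} otherwise. The bad indices have total weight at most $2\tau/\eta^2$, and $|\psi(B_i-1)|\le2\sigma$ for every $i$. Therefore, by \eqref{eq:parameters},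
\[
\frac\sigma4\le|\psi(g-1)|\le\sigma\kappa+2\sigma\cdot\frac{2\tau}{\eta^2}+\sum_{i\text{ good}}\lambda_i|\psi(B_i-1)|\le\frac\sigma8+\sum_{i\text{ good}}\lambda_i|\psi(B_i-1)| .
\]
The good weights sum to at most $1$, so $|\psi(B_i-1)|\ge\sigma/8$ for some good $i$.
\end{proof}

\section{A Banach ball mapped into the inner functions}\label{sec:ball}

Suppose that $\|\phi_n^s\|\to\infty$. Lemma~\ref{lem:seen} provides inner functions $B_n$, as close to $1$ in $L^2$ as we like, with $|\phi_n^s(B_n-1)|\to\infty$, and we want one inner function on which the sequence $(\phi_n)$ is unbounded. The infinite product $\theta=\prod_nB_n$ converges if $B_n\to1$ fast enough, and a gliding hump argument would test $\phi_n$ on $\theta$. But the factors $B_j$, $j\ne n$, are close to $1$ only in $L^2$, which gives no control of $\phi_n^s(\theta)-\phi_n^s(B_n)$. We use $\theta$ differently. It is a common multiple of all the $B_n$, and we shall see that the inner functions near $\theta$ \emph{in norm} can be moved in the direction of every divisor of $\theta$, as the functions near $z$ in Example~\ref{ex:rotation} could be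 moved in the direction of the divisor $1$.

To find inner functions near $\theta$, look for quotients $p/q$ with $q$ invertible in $H^\infty$ and $|p|=|q|$ on $\mathbb{T}$. The choice $p=\theta\bar q$ works whenever this function is analytic. So let $\theta$ be inner and put
\[
K_\theta=\{h\in H^\infty:\theta\bar h\in H^\infty\},\qquad h^\#=\theta\bar h\quad(h\in K_\theta),
\]
where $\theta\bar h$ is formed on $\mathbb{T}$. The map $h\mapsto\theta\bar h$ is a conjugate-linear isometry of $L^\infty$ and is its own inverse, since $\theta\,\overline{\theta\bar h}=h$. Hence $K_\theta$ is a norm-closed complex subspace of $H^\infty$, and $h\mapsto h^\#$ is a conjugate-linear isometric involution of $K_\theta$. Every divisor of $\theta$ lies in $K_\theta$; in particular $1\in K_\theta$, with $1^\#=\theta$. Fix $\delta=\frac1{100}$ and define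
\[
\Omega_\theta=\{h\in K_\theta:\|h\|<\delta\},\qquad\Psi_\theta(h)=\frac{\theta+h}{1+h^\#}\quad(h\in\Omega_\theta).
\]
The denominator $q=1+h^\#$ is invertible in $H^\infty$ because $\|h^\#\|<1$, and the numerator is $q^\#=\theta\bar q$. So $\Psi_\theta(h)$ is inner. The map $\Psi_\theta:\Omega_\theta\to H^\infty$ is norm-continuous, because $h\mapsto h^\#$ is an isometry and inversion is continuous in a Banach algebra. Moreover
\begin{equation}\label{eq:near}
\|\Psi_\theta(h)-\theta\|=\Bigl\|\frac{h-\theta h^\#}{1+h^\#}\Bigr\|\le\frac{2\delta}{1-\delta}=\frac2{99}.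
\end{equation}
For $\theta=z$ the space $K_\theta$ consists of the functions $h=\alpha+\beta z$, with $h^\#=\bar\beta+\bar\alpha z$, and $\Psi_z(t\zeta)$ is the function $b_\zeta$ of Example~\ref{ex:rotation}.

The computation of that example works at every point $h_0$ of $\Omega_\theta$ and in every direction $k\in K_\theta$. This matters, because Baire's theorem will again not let us choose $h_0$. The price is a multiplier $Q$, which depends on $h_0$ but is uniformly close to $1$.

\begin{lemma}\label{lem:extract}
Let $h_0\in\Omega_\theta$ and $0<\varepsilon<\delta$ be such that $h_0+k\in\Omega_\theta$ for all $k\in K_\theta$ with $\|k\|\le\varepsilon$. Let $\phi\in(H^\infty)^*$ satisfy $|\phi(\Psi_\theta(h_0+k))|\le M$ for all such $k$. Put $Q=1/(1+h_0^\#)$. Then $\|Q\|\le2$, $\|Q-1\|\le\frac1{99}$, and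
\[
|\phi(Qk)|\le\frac M\varepsilon\,\|k\|\qquad\text{for all }k\in K_\theta .
\]
\end{lemma}

\begin{proof}
We have $\|Q\|\le1/(1-\delta)\le2$ and $\|Q-1\|=\|h_0^\#Q\|\le\delta/(1-\delta)=\frac1{99}$. By homogeneity we may take $\|k\|=\varepsilon$. For $\zeta\in\mathbb{T}$ we have $(\zeta k)^\#=\bar\zeta k^\#$, so the denominator of $\Psi_\theta(h_0+\zeta k)$ is $1+h_0^\#+\bar\zeta k^\#=(1+h_0^\#)(1+\bar\zeta Qk^\#)$, and $\|Qk^\#\|\le\delta/(1-\delta)<1$. Expanding in a geometric series,
\[
\Psi_\theta(h_0+\zeta k)=Q\,(\theta+h_0+\zeta k)\sum_{j\ge0}\bar\zeta^{\,j}(-Qk^\#)^j=\zeta\,Qk+\sum_{j\ge0}\bar\zeta^{\,j}f_{-j},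
\]
where $f_{-j}=Q(\theta+h_0)(-Qk^\#)^j+Qk(-Qk^\#)^{j+1}$ and $\sum_j\|f_{-j}\|<\infty$. Lemma~\ref{lem:fourier} gives $|\phi(Qk)|\le M$.
\end{proof}

We now build $\theta$. The extra factor $b$ in the next statement is needed only for Theorem~\ref{thm:generic}.

\begin{proposition}\label{prop:singular}
Let $\phi_n\in(H^\infty)^*$ with $\|\phi_n^s\|\ge n$ for $n\ge1$. There is an inner function $\theta_0$ such that for every inner function $b$, with $\theta=b\theta_0$, the family $(\phi_n\circ\Psi_\theta)_{n\ge1}$ is not uniformly bounded on any nonempty open subset of $\Omega_\theta$.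
\end{proposition}

\begin{proof}
Let $\sigma_n=\|\phi_n^s\|$ and $\phi_n^a(f)=\int fg_n\,dm$ with $g_n\in L^1$. By Lemma~\ref{lem:continuity} there is $\eta_n\in(0,2^{-n}]$ such that $\int|B-1||g_n|\,dm\le1$ for every inner $B$ with $\|B-1\|_2\le\eta_n$. Lemma~\ref{lem:seen} gives inner functions $B_n$ with $\|B_n-1\|_2\le\eta_n$ and $|\phi_n^s(B_n-1)|\ge\sigma_n/8$. Thus
\begin{equation}\label{eq:three}
|\phi_n^s(B_n-1)|\ge\frac{\sigma_n}8,\qquad|\phi_n^a((B_n-1)f)|\le\|f\|\quad(f\in H^\infty),\qquad\|B_n-1\|_2\le2^{-n}.
\end{equation}
The freedom to take $\eta$ small in Lemma~\ref{lem:seen} serves twice: it makes $B_n-1$ almost invisible to $\phi_n^a$, about whose norm we know nothing, and it makes the product converge.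

Let $\Pi_N=B_1\cdots B_N$. By \eqref{eq:distance}, $d(\Pi_{N+1},\Pi_N)\le2^{-N-1}$, so $\Pi_N$ converges in $(\mathcal{I},d)$ to an inner function $\theta_0$. For fixed $n$ and $N\ge n$ the function $\Pi_N\bar B_n$ is the product of the other factors, hence inner, and it converges in $L^2$ to $\theta_0\bar B_n$, which is therefore inner. So each $B_n$ divides $\theta_0$ and $\theta=b\theta_0$, and $B_n-1\in K_\theta$ for all $n$.

Suppose that $|\phi_n\circ\Psi_\theta|\le M$ for all $n$ on a nonempty open subset of $\Omega_\theta$. That subset contains a closed ball with some center $h_0$ and radius $\varepsilon<\delta$. Lemma~\ref{lem:extract} with $k=B_n-1$ gives $|\phi_n(Q(B_n-1))|\le2M/\varepsilon$ for all $n$, with one function $Q$. On the other hand,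
\[
\phi_n(Q(B_n-1))=\phi_n^s(B_n-1)+\phi_n^s\bigl((Q-1)(B_n-1)\bigr)+\phi_n^a\bigl((B_n-1)Q\bigr),
\]
so by \eqref{eq:three} and the bounds on $Q$,
\[
\frac{2M}\varepsilon\ge|\phi_n(Q(B_n-1))|\ge\frac{\sigma_n}8-\frac{2\sigma_n}{99}-2\longrightarrow\infty ,
\]
a contradiction.
\end{proof}

The error caused by $Q$ is proportional to $\sigma_n$, like the main term. This is why the constant in Lemma~\ref{lem:seen} must not depend on $\psi$ or $\eta$, and it dictates the radius: any $\delta$ with $2\delta/(1-\delta)<\frac18$, that is, $\delta<\frac1{17}$, would do.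

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Phi$ be pointwise bounded on $\mathcal{I}$. Suppose that $\sup_\Phi\|\phi^s\|=\infty$. Choose $\phi_n\in\Phi$ with $\|\phi_n^s\|\ge n$, and let $\theta=\theta_0$ be as in Proposition~\ref{prop:singular}. The functions $\phi_n\circ\Psi_\theta$ are continuous on the open ball $\Omega_\theta$ of the Banach space $K_\theta$, and they are pointwise bounded because $\Psi_\theta$ takes values in $\mathcal{I}$. By Lemma~\ref{lem:baire} they are uniformly bounded on a nonempty open set, contrary to Proposition~\ref{prop:singular}. So $\sup_\Phi\|\phi^s\|<\infty$. Since $|\phi^a(I)|\le|\phi(I)|+\|\phi^s\|$ for $I\in\mathcal{I}$, the family $\{\phi^a:\phi\in\Phi\}$ is pointwise bounded on $\mathcal{I}$, hence norm bounded by Corollary~\ref{cor:fernandez}. Thus $\sup_\Phi\|\phi\|<\infty$. The span of $\mathcal{I}$ is barreled by Lemma~\ref{lem:barrel}.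
\end{proof}

\section{Generic inner functions}\label{sec:generic}

The hypothesis of Theorem~\ref{thm:main} was used in two applications of Lemma~\ref{lem:baire}, one in $(\mathcal{I},d)$ and one in $\Omega_\theta$, and that lemma needs pointwise boundedness only on a dense $G_\delta$. So it suffices to show that $\mathcal{G}$ is a dense $G_\delta$ in $(\mathcal{I},d)$ and that $\Psi_\theta^{-1}(\mathcal{G})$ is a dense $G_\delta$ in $\Omega_\theta$. The second statement fails if $\theta$ is a finite Blaschke product, for then so is every $\Psi_\theta(h)$, by \eqref{eq:near} and Lemma~\ref{lem:finite}(a). The factor $b$ in Proposition~\ref{prop:singular} lets us avoid this case.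

Let $\mathcal{I}_\infty$ be the set of inner functions that are not finite Blaschke products. By Lemma~\ref{lem:finite}(b), an inner function with a divisor in $\mathcal{I}_\infty$ lies in $\mathcal{I}_\infty$. By Lemma~\ref{lem:finite}(c) and $\tau_{-a}\circ\tau_a=\mathrm{id}$, each $\tau_a$ maps $\mathcal{I}_\infty$ onto itself. Let $b_0$ be a Blaschke product with zeros $1-2^{-j}$, $j\ge0$; then $b_0\in\mathcal{I}_\infty$ and $b_0(0)=0$.

We recall two facts. Every inner function factors as $I=BS_\mu$, where $B$ is a Blaschke product and $S_\mu(z)=\exp\bigl(-\int\frac{\xi+z}{\xi-z}\,d\mu(\xi)\bigr)$ for a positive measure $\mu$ on $\mathbb{T}$ singular to $m$, and $I$ is a Blaschke product if and only if $\mu=0$. The means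
\[
L(I,r)=\int\log|I(r\zeta)|\,dm(\zeta),\qquad0<r<1,
\]
are nondecreasing in $r$ and tend to $-\mu(\mathbb{T})$ as $r\to1$ \cite[Theorem II.2.4]{Garnett}. Second, Frostman's theorem \cite[Theorem II.6.4]{Garnett} states that for a nonconstant inner function $I$ the function $\tau_a(I)$ is a Blaschke product for all $a\in\mathbb{D}$ outside a set of logarithmic capacity zero; such a set has area zero.

\begin{lemma}\label{lem:Gdelta}
$\mathcal{G}$ is a $G_\delta$ subset of $(\mathcal{I},d)$.
\end{lemma}

\begin{proof}
For $k\ge1$ consider the sets
\begin{align*}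
U_k&=\bigl\{I\in\mathcal{I}:|I|+|I'|>0\text{ on }|z|\le1-1/k\bigr\},\\
V_k&=\bigl\{I\in\mathcal{I}:I\text{ has at least }k\text{ zeros in }\mathbb{D},\text{ counted with multiplicity}\bigr\},\\
W_k&=\bigl\{I\in\mathcal{I}:L(I,r)>-1/k\text{ for some }r\in(0,1)\bigr\}.
\end{align*}
Then $\bigcap_kU_k$ consists of the inner functions without multiple zeros, $\bigcap_kV_k$ of those with infinitely many zeros, and $\bigcap_kW_k$ of those with $\mu=0$. So $\mathcal{G}=\bigcap_k(U_k\cap V_k\cap W_k)$, and we show that the three sets are open. Let $I_n\to I_0$ in $d$; then $I_n\to I_0$ and $I_n'\to I_0'$ locally uniformly. If $I_0\in U_k$, then $|I_0|+|I_0'|$ has a positive minimum on the compact disk $|z|\le1-1/k$, so $I_n\in U_k$ for large $n$. If $I_0\in V_k$, choose $r$ such that $I_0$ has at least $k$ zeros in $|z|<r$ and none on $|z|=r$; by Rouch\'e's theorem $I_n\in V_k$ for large $n$. If $I_0\in W_k$, choose $r$ with $L(I_0,r)>-1/k$ and, by monotonicity, increase it so that $I_0$ has no zero on $|z|=r$. Then $\log|I_n|\to\log|I_0|$ uniformly on that circle, so $L(I_n,r)>-1/k$ for large $n$.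
\end{proof}

\begin{lemma}\label{lem:frostman}
For $I\in\mathcal{I}_\infty$ the set of $a\in\mathbb{D}$ with $\tau_a(I)\in\mathcal{G}$ is dense in $\mathbb{D}$.
\end{lemma}

\begin{proof}
The function $I$ is not constant. If $\tau_a(I)$ has a multiple zero at $w$, then $I(w)=a$ and $I'(w)=0$, because $\tau_a'$ does not vanish; so $a$ lies in the countable set $I(\{I'=0\})$. The union of this set with Frostman's exceptional set has area zero, so its complement is dense in $\mathbb{D}$. For $a$ in the complement, $\tau_a(I)$ is a Blaschke product with simple zeros, and it has infinitely many zeros because it lies in $\mathcal{I}_\infty$.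
\end{proof}

\begin{lemma}\label{lem:denseL2}
$\mathcal{G}$ is dense in $(\mathcal{I},d)$.
\end{lemma}

\begin{proof}
Let $I\in\mathcal{I}$ and $0<r<1$. The function $J_r=\tau_{-r}(b_0)$ lies in $\mathcal{I}_\infty$ and $J_r(0)=r$. So $IJ_r\in\mathcal{I}_\infty$, and $d(IJ_r,I)=\sqrt{2(1-r)}$ by \eqref{eq:distance}. By Lemma~\ref{lem:frostman} there are arbitrarily small $a$ with $\tau_a(IJ_r)\in\mathcal{G}$, and $d(\tau_a(IJ_r),IJ_r)\le2|a|/(1-|a|)$ by \eqref{eq:shift}. Let $a\to0$ and $r\to1$.
\end{proof}

To prove density in $\Omega_\theta$ by the same means, the perturbation $\tau_a$ must not leave the family $\Psi_\theta(\Omega_\theta)$. It does not, for small $a$.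

\begin{lemma}\label{lem:denseball}
If $\theta\in\mathcal{I}_\infty$, then $\Omega'_\theta=\{h\in\Omega_\theta:\Psi_\theta(h)\in\mathcal{G}\}$ is a dense $G_\delta$ subset of $\Omega_\theta$.
\end{lemma}

\begin{proof}
The map $\Psi_\theta$ is continuous into $(\mathcal{I},\|\cdot\|)$, hence into $(\mathcal{I},d)$, so $\Omega'_\theta$ is a $G_\delta$ by Lemma~\ref{lem:Gdelta}. Let $h\in\Omega_\theta$. If $\Psi_\theta(h)$ were a finite Blaschke product, so would $\theta$ be, by \eqref{eq:near} and Lemma~\ref{lem:finite}(a). Hence $\Psi_\theta(h)\in\mathcal{I}_\infty$. For $a\in\mathbb{D}$ put $h_a=h-a-ah^\#\in K_\theta$. Since $\#$ is a conjugate-linear involution with $1^\#=\theta$, we have $h_a^\#=h^\#-\bar a\theta-\bar ah$. As $a\to0$, $h_a\to h$ in norm, so $h_a\in\Omega_\theta$ for small $a$, and then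
\[
\tau_a(\Psi_\theta(h))=\frac{(\theta+h)-a(1+h^\#)}{(1+h^\#)-\bar a(\theta+h)}=\frac{\theta+h_a}{1+h_a^\#}=\Psi_\theta(h_a).
\]
By Lemma~\ref{lem:frostman}, applied to $\Psi_\theta(h)$, there are arbitrarily small $a$ with $h_a\in\Omega'_\theta$.
\end{proof}

\begin{proof}[Proof that $\mathcal{G}$ is a UBD-set]
Let $\Phi\subset(H^\infty)^*$ be pointwise bounded on $\mathcal{G}$. Suppose that $\sup_\Phi\|\phi^s\|=\infty$. Choose $\phi_n\in\Phi$ with $\|\phi_n^s\|\ge n$, take $\theta_0$ from Proposition~\ref{prop:singular}, and put $\theta=b_0\theta_0\in\mathcal{I}_\infty$. The continuous functions $\phi_n\circ\Psi_\theta$ on $\Omega_\theta$ are pointwise bounded on $\Omega'_\theta$, a dense $G_\delta$ by Lemma~\ref{lem:denseball}. Lemma~\ref{lem:baire} bounds them uniformly on a nonempty open subset of $\Omega_\theta$, contrary to Proposition~\ref{prop:singular}. So $\sup_\Phi\|\phi^s\|<\infty$, and $\Gamma=\{\phi^a:\phi\in\Phi\}$ is pointwise bounded on $\mathcal{G}$. The members of $\Gamma$ are continuous on $(\mathcal{I},d)$ by Lemma~\ref{lem:continuity}, and $\mathcal{G}$ is a dense $G_\delta$ there by Lemmas~\ref{lem:Gdelta}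 and~\ref{lem:denseL2}. By Lemma~\ref{lem:baire} and Proposition~\ref{prop:local}, $\Gamma$ is norm bounded, and so is $\Phi$. The Blaschke products contain $\mathcal{G}$, so they form a UBD-set, and their span is barreled by Lemma~\ref{lem:barrel}.
\end{proof}

\section{Increasing covers, operator ranges, finite products}\label{sec:consequences}

It remains to prove parts (i)--(iii) of Theorem~\ref{thm:generic}.

\begin{proof}[Proof of (i)]
Discarding finitely many sets, we may assume that all $A_n$ are nonempty. Suppose that no $\overline{\operatorname{aco}}\,A_n$ contains a ball about $0$. Then for each $n$ there is $f_n\notin\overline{\operatorname{aco}}\,A_n$ with $\|f_n\|<1/n$, and Hahn--Banach separation gives $\phi_n\in(H^\infty)^*$ with $\sup_{A_n}|\phi_n|\le1<|\phi_n(f_n)|$. Hence $\|\phi_n\|>n$. Because the cover increases, each $G\in\mathcal{G}$ lies in $A_n$ for all but finitely many $n$, so $\sup_n|\phi_n(G)|<\infty$. This contradicts the fact that $\mathcal{G}$ is a UBD-set.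

For the second claim let $\rho>0$ and $A_n=\{G\in\mathcal{G}:|\hat G(j)|\le\rho\text{ for all }j\ge n\}$. These sets increase, and they cover $\mathcal{G}$ because $\sum_j|\hat G(j)|^2=1$ forces $\hat G(j)\to0$. The set $\{f\in H^\infty:|\hat f(n)|\le\rho\}$ is closed, absolutely convex and contains $A_n$, so it contains $\overline{\operatorname{aco}}\,A_n$. It does not contain $sz^n$ for $s>\rho$, and every ball about $0$ of radius greater than $\rho$ contains such a function.
\end{proof}

\begin{proof}[Proof of (ii)]
Recall that a bounded operator $T:Y\to X$ between Banach spaces is onto if and only if its adjoint is bounded below, that is, $\|T^*\phi\|\ge c\|\phi\|$ for some $c>0$ and all $\phi\in X^*$. Let $T:Y\to H^\infty$ have range containing $\mathcal{G}$, and suppose that $T$ is not onto. Then for each $n$ there is $\chi_n$ with $\|\chi_n\|=1$ and $\|T^*\chi_n\|\le1/n$. The functionals $\phi_n=n\chi_n$ have norms $n$, while for $G=Ty\in\mathcal{G}$ we have $|\phi_n(G)|=|(T^*\phi_n)(y)|\le\|y\|$ for all $n$. This contradicts the fact that $\mathcal{G}$ is a UBD-set.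
\end{proof}

\begin{proof}[Proof of (iii)]
The span of the finite Blaschke products lies in the disk algebra, a proper closed subspace of $H^\infty$ (Section~\ref{sec:rotation}). It is therefore not dense, and Lemma~\ref{lem:barrel} applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Garnett}
Garnett, \emph{Bounded Analytic Functions}.

\bibitem{TWI}
\emph{Thickness and weak integrability},
\texttt{https://bora.uib.no/\allowbreak bora-xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 1956/\allowbreak 2289/\allowbreak DrAvh\_Trond\_\%20A\_\%20Abrahamsen.pdf\allowbreak ?isAllowed=y\&sequence=1}.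

\end{thebibliography}
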